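# Square roots and 3-connected isostatic graphs

## A triangle, a prism, and towers of square roots

Take three points in the plane, with $v_1$ at the origin and $v_2$ on the $y$-axis, and suppose that the squared distances $d_{12}=16$, $d_{13}=13$, $d_{23}=5$ are given. Then $p(v_2)=(0,y_2)$ with $y_2^2=16$. Choose $y_2=4$ and write $p(v_3)=(x,y)$. The equations $x^2+y^2=13$ and $x^2+(y-4)^2=5$ differ by the linear equation $8y-16=8$, so $y=3$, and then $x^2=4$. With the choices of sign for $y_2$ and $x$ we get four placements. In letters,
$$y_2^2=d_{12},\qquad y=\frac{d_{12}+d_{13}-d_{23}}{2y_2},\qquad x^2=d_{13}-y^2 .$$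
Everything is computed from the distances by field operations and two square roots.

Now add a fourth vertex joined to two vertices already placed, at $P\neq P'$ with $(P-P')\cdot(P-P')\neq0$. Subtracting the two circle equations gives a linear equation whose solutions form a line $x_0+tk$ with $k\perp P-P'$. Here $k\cdot k\ne 0$, so substituting into one circle gives a genuine quadratic equation for $t$. One more square root suffices. Hence every graph grown from a single edge by adding vertices of degree 2 can be placed by square roots.

Which graph might resist? Consider the triangular prism: triangles $a_1a_2a_3$ and $b_1b_2b_3$ and rungs $a_ib_i$. It has 6 vertices and $9=2\cdot 6-3$ edges, as many edges as there are unknown coordinates. No vertex has degree 2, so no vertex can be placed last by the argument above. Also no two vertices separate it. If both deleted vertices lie in one triangle, the surviving vertex of that triangle hangs on its rung. If they lie in different triangles, each triangle keeps an edge and some rung survives. Can the prism be placed by square roots? More generally, does 3-connectivity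 forbid it? To ask this precisely we need definitions.

**Definition (frameworks).** Let $G=(V,E)$ be a finite simple graph and $n=|V|$. A *framework* $(G,p)$ is a map $p:V\to\mathbb C^2$, $p(v)=(p(v)_x,p(v)_y)$, with edge distances $d_G(p)=(d_e)_{e\in E}$, where
$$d_e=(p(u)_x-p(v)_x)^2+(p(u)_y-p(v)_y)^2\qquad(e=uv).$$
Fix two vertices $v_1,v_2$. A framework is *pinned* if $p(v_1)=(0,0)$ and $p(v_2)_x=0$. Two frameworks are *equivalent* if they have the same edge distances. A pinned framework is *generic* if its $2n-3$ coordinates not fixed by the pinning are algebraically independent over $\mathbb Q$.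

**Definition (rigidity).** $(G,p)$ is *rigid* if only finitely many pinned frameworks are equivalent to it; $G$ is *rigid* if its generic pinned frameworks are. $G$ is *isostatic* if it is rigid and $G-e$ is not rigid for every edge $e$. It is *redundantly rigid* if $G-e$ is rigid for every $e\in E$.

**Definition (3-connected).** $G$ is *3-connected* if $n\ge4$ and $G$ stays connected after deleting any set of at most 2 vertices.

**Definition (quadratic solvability).** A rigid graph $G$ is *quadratically solvable*, q.s. for short, if for a generic pinned $(G,p)$ all coordinates of $p$ lie in the top of a finite tower of quadratic extensions starting at $\mathbb Q(d_G(p))$.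

A *2-tower* is a finite tower of extensions of degree at most 2; dropping trivial steps makes all degrees equal to 2. Towers can be concatenated. If $\alpha$ lies in a 2-tower over $K$ and $K\subset M$, then adjoining the same square roots to $M$ puts $\alpha$ in a 2-tower over $M$.

The triangle is isostatic and q.s. So is $K_4$ minus an edge, which consists of two triangles on a common edge; it is not 3-connected. The prism is isostatic, as we check in the next section. It has the fewest vertices possible: in a 3-connected graph all degrees are at least 3, and an isostatic graph has $2n-3$ edges, so $3n/2\le 2n-3$ and $n\ge6$.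

The conjecture that concerns us appears in "Quadratic Solvability of Rigid Frameworks": *if $G$ is isostatic and 3-connected then $G$ is not quadratically solvable.* It is true, and we shall prove the following.

**Theorem 1.** Let $G$ be isostatic and 3-connected, and let $(G,p)$ be a generic pinned framework. Then the Galois group of the normal closure of $\mathbb Q(p)$ over $\mathbb Q(d_G(p))$ is not nilpotent. In particular it is not a 2-group, and $G$ is not quadratically solvable.

There are two complements, which are not needed for the conjecture.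

**Theorem 2.** A 3-connected rigid graph $G$ is q.s. if and only if it is redundantly rigid.

**Theorem 3.** Let $\mathcal T$ be the smallest isomorphism-closed class of graphs that contains $K_3$ and is closed under the following operation: given $G_1,G_2^+\in\mathcal T$, distinct $a,b\in V(G_1)$ and an edge $a'b'$ of $G_2^+$, glue $G_1$ and $G_2^+-a'b'$ along $a=a'$, $b=b'$. An isostatic graph with at least 3 vertices is q.s. if and only if it is in $\mathcal T$.

For instance, gluing $K_3$ and $K_3-a'b'$ along an edge $ab$ of the first gives $K_4$ minus an edge. Gluing any $G_1\in\mathcal T$ and $K_3-a'b'$ adds a vertex of degree 2 joined to $a,b$, whether or not $ab$ is an edge.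

## Rigidity matroid, cycle space, monodromy

**Cuts and cycles.** Orient each edge. For $\varphi\in\mathbb C^V$ and $e=uv$ put $\varphi_e=\varphi(u)-\varphi(v)$. For connected $G$ let
$$L(G)=\{(\varphi_e)_e:\varphi\in\mathbb C^V\}\subset\mathbb C^E,\qquad Z(G)=L(G)^\perp=\{z\in\mathbb C^E:\sum_e z_e\varphi_e=0\ \text{ for all }\varphi\}.$$
The kernel of $\varphi\mapsto(\varphi_e)$ is $\mathbb C\mathbf 1$, so $\dim L(G)=n-1$ and $\dim Z(G)=|E|-n+1$; also $L(G)=Z(G)^\perp$. Oriented cycles give elements of $Z(G)$: for the triangle with edges $12,23,31$ so oriented, $Z$ is spanned by $(1,1,1)$.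

Let $P\cong\mathbb C^{2n-3}$ be the space of pinned frameworks and $f=f_G:P\to\mathbb C^E$, $f(p)=d_G(p)$.

**Fact 1.** *$G$ is rigid iff $df$ has generic rank $2n-3$.* If the rank is smaller, all nonempty fibres have positive dimension. If it equals $2n-3$, some $2n-3$ edges give a dominant, generically finite map defined over $\mathbb Q$. It sends a generic $p$ to a point with algebraically independent coordinates, which avoids the proper closed set, defined over $\mathbb Q$, outside which fibres are finite. When $p(v_2)_y\ne0$, the pinned tangent space $\{p'(v_1)=0,\ p'(v_2)_x=0\}$ is a complement of the 3-dimensional space of trivial infinitesimal motions (a rotation about $p(v_1)$ moves $v_2$ in the $x$-direction at a rate proportional to $p(v_2)_y$). So the rank equals that of the ordinary rigidity matrix. Hence $G$ is isostatic iff $|E|=2n-3$ and $E$ is independent in the *generic 2-dimensional rigidity matroid*, the row matroid of the generic rigidity matrix. "Span", "circuit" and the rank $r(\cdot)$ refer to it. For example, $K_4$ has 6 edges and rank 5, and deleting any edge leaves an isostatic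 graph; so $K_4$ is a circuit.

**Fact 2** (Pollaczek-Geiringer, Laman, Henneberg). *In an isostatic graph any $k\ge2$ vertices span at most $2k-3$ edges. Every isostatic graph with $n\ge2$ arises from $K_2$ by* 0-extensions *(add $v$ joined to two distinct vertices $a,b$) and* 1-extensions *(delete an edge $ab$, add $v$ joined to $a,b$ and a third vertex $c$), with all intermediate graphs isostatic.* Such extensions of isostatic graphs are again isostatic. The prism arises so: start with $a_1a_2a_3$, join $b_1$ to $a_1,a_2$, join $b_3$ to $a_3,b_1$, then delete $a_2b_1$ and join $b_2$ to $a_2,b_1,b_3$.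

The counts show that an isostatic graph with $n\ge3$ is 2-connected. If it had a cut vertex, it would be the union of graphs on $n_1,n_2\ge2$ vertices with $n_1+n_2=n+1$, with at most $2(n+1)-6=2n-4$ edges. If it were disconnected, it would have at most $(2n_1-2)+(2n_2-2)=2n-4$ edges, where $n_1+n_2=n$. A 2-connected graph with $n\geq 3$ has no bridge, so it stays connected after deleting an edge.

**Fact 3** (J. Harris, *Galois groups of enumerative problems*, 1979). *Let $X\to Y$ be a dominant generically finite morphism of irreducible complex varieties, and let $U\subset Y$ be a nonempty smooth Zariski open set over which it is a finite étale covering. The monodromy group over $U$, that is, the image of $\pi_1(U)$ in the permutations of a fibre, is isomorphic to the Galois group of the normal closure of $\mathbb C(X)/\mathbb C(Y)$.* We denote it by $\Gamma(X\to Y)$. For $x\mapsto x^2$ on $\mathbb C$ it has order 2: a loop around $0$ swaps the two roots.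

**Fact 4.** Let $K'/K$ be finite in characteristic 0. *$K'$ lies in a 2-tower over $K$ iff the Galois group of its normal closure is a 2-group.* Indeed, the compositum of the conjugates of a tower of quadratic extensions is again obtained by successively adjoining square roots, so it is Galois of 2-power degree. Conversely a 2-group has a chain of subgroups of successive index 2.

Let $G$ be isostatic and $p$ generic. The coordinates of $p$ are algebraically independent and so are the $d_e(p)$, since $f$ is dominant. Thus evaluation at $p$ identifies $\mathbb Q(P)/\mathbb Q(\mathbb A^E)$, the extension induced by $f$, with $\mathbb Q(p)/\mathbb Q(d_G(p))$. Let $\mathcal G$ be the Galois group of its normal closure. So $G$ is q.s. iff $\mathcal G$ is a 2-group. Moreover *$\Gamma(f)$ is a quotient of a subgroup of $\mathcal G$.* Let $N$ be the normal closure of $\mathbb Q(P)/\mathbb Q(\mathbb A^E)$ in an algebraic closure of $\mathbb C(P)$. Then $N\,\mathbb C(\mathbb A^E)$ is Galois over $\mathbb C(\mathbb A^E)$ and contains $\mathbb C(P)=\mathbb C(\mathbb A^E)\,\mathbb Q(P)$, hence the normal closure of $\mathbb C(P)/\mathbb C(\mathbb A^E)$.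 So $\Gamma(f)$ is a quotient of $\operatorname{Gal}(N\mathbb C(\mathbb A^E)/\mathbb C(\mathbb A^E))$. The latter embeds in $\mathcal G$ by restriction to $N$, because an automorphism trivial on $N$ and on $\mathbb C(\mathbb A^E)$ is trivial.

**Fact 5.** *If $N$ is a connected complex manifold and $D\subset N$ a proper closed analytic subset, then $N\setminus D$ is connected and $\pi_1(N\setminus D)\to\pi_1(N)$ is surjective; if $\operatorname{codim}_{\mathbb C}D\ge2$ it is an isomorphism.*

Finally, a finite group is nilpotent iff each proper subgroup is strictly smaller than its normalizer. Subgroups and quotients of nilpotent groups are nilpotent, and 2-groups are nilpotent.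

## Nearly collinear frameworks and the quadratic map $Q$

Let $G$ be isostatic with $n\ge3$. We look at frameworks near the $y$-axis. Let $h:V\to\mathbb C$ be injective with $h(v_1)=0$, and put $p(v)=(\varepsilon\eta(v),\,h(v)+\varepsilon^2\xi(v))$. Then
$$d_e=h_e^2+\varepsilon^2(\eta_e^2+2h_e\xi_e)+\varepsilon^4\xi_e^2 .$$
To leading order the equations to solve are $c_e=\eta_e^2+2h_e\xi_e$, and $\xi$ enters linearly. To eliminate it, divide by $h_e$ and pair with $z\in Z(G)$: since $\sum z_e\xi_e=0$, we get $\sum z_ec_e/h_e=\sum z_e\eta_e^2/h_e$. So put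
$$H=\{\eta\in\mathbb C^V:\eta(v_1)=\eta(v_2)=0\}\cong\mathbb C^{n-2},\qquad \Xi=\{\xi\in\mathbb C^V:\xi(v_1)=0\}\cong\mathbb C^{n-1},$$
$$Q=Q_G:H\to Z(G)^*,\qquad Q(\eta)(z)=Q_z(\eta)=\sum_e z_e\eta_e^2/h_e .$$
Since $\dim Z(G)=(2n-3)-n+1=n-2$, this is a map given by $n-2$ quadratic forms in $n-2$ variables.

**Example 1 (triangle).** Let $h=(0,1,t)$ with $t\ne0,1$, and let $\eta=(0,0,x)$. With $z=(1,1,1)$ on $12,23,31$,
$$Q_z(\eta)=\frac{x^2}{1-t}+\frac{x^2}{t}=\frac{x^2}{t(1-t)} .$$

**Example 2 ($K_4$ minus an edge).** Let vertices $3$ and $4$ both be joined to the adjacent vertices $1=v_1$, $2=v_2$. Let $h=(0,1,t,u)$ be injective and $\eta=(0,0,x_3,x_4)$. The two triangles give a basis of $Z$, so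
$$Q=\Bigl(\frac{x_3^2}{t(1-t)},\ \frac{x_4^2}{u(1-u)}\Bigr).$$
The map $Q$ is preserved by $x_3\mapsto-x_3$. This is a reflection of $H$, and it comes from reflecting vertex $3$ in the line through the separating pair $1,2$.

A sensible first attempt is to count solutions and hope for a number that is not a power of 2. In this limit it stops at once. If the $n-2$ forms have no common nontrivial zero, then by Bézout a general fibre of $Q$ has exactly $2^{n-2}$ points, *for every isostatic graph*. And $2^{n-2}$ is what a 2-tower would give. (A degree that is a power of 2 does not make the Galois group a 2-group: a quartic can have group $S_4$. But the count will not tell us.) A second attempt is to look for forbidden symmetries of $Q$. That too needs care, since $-\mathrm{id}_H$ preserves $Q$ for every graph.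

What works is to look at a special kind of symmetry. Example 2 suggests that reflections are tied to 2-separations. We shall show that

* $Q$ has no common nontrivial zero, for suitable $h$ (Lemma 1);
* $\Gamma(Q)$ is a quotient of a subgroup of $\Gamma(f)$ (Lemma 2);
* if $\Gamma(Q)$ is nilpotent, then some *reflection* preserves $Q$ (Lemma 3);
* a reflection preserving $Q$ is impossible for 3-connected $G$ (Lemmas 4 and 5).

## Heights for which the quadrics have no common zero

If $Q(\eta)=0$, then $(\eta_e^2/h_e)\in Z(G)^\perp=L(G)$, i.e. $\eta_e^2=h_e\zeta_e$ on $E$ for some $\zeta$. The solutions $\eta\in\langle\mathbf 1,h\rangle$ are harmless, because $H\cap\langle\mathbf 1,h\rangle=0$: evaluate at $v_1,v_2$ and use $h(v_1)=0\neq h(v_2)$. So we want no others.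

**Lemma 1.** Let $G$ be isostatic, $n\ge2$. There is an injective $h:V\to\mathbb C$ such that
$$\eta,\zeta\in\mathbb C^V,\ \ \eta_e^2=h_e\zeta_e\ \text{ for all } e\in E\ \Longrightarrow\ \eta\in\langle\mathbf 1,h\rangle.\tag{$\star$}$$

The proof is by induction along Fact 2; the height of the new vertex must avoid finitely many values. It helps to place $u$ at $(h(u),\eta(u),\zeta(u))\in\mathbb C^3$: the hypothesis says that every edge vector is isotropic for the form $y^2-xz$.

*Proof.* **Step 1: the symmetries of the equations.** These let us normalize solutions. If $(\eta,\zeta)$ is a solution, so is $(c\eta+\alpha h+\beta,\ c^2\zeta+2c\alpha\eta+\alpha^2h+\gamma)$, because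
$$(c\eta_e+\alpha h_e)^2-h_e(c^2\zeta_e+2c\alpha\eta_e+\alpha^2h_e)=c^2(\eta_e^2-h_e\zeta_e).\tag{1}$$

**Step 2: set-up and the trivial case.** We set up the induction and dispose of solutions that are trivial on the old vertices. For $n=2$ any injective $h$ works, since $\langle\mathbf 1,h\rangle=\mathbb C^V$. Let $G$ arise from $G'$ by adding $v$, let $V'=V\setminus v$, and let $h$ on $V'$ satisfy $(\star)$ for $G'$. Put $G_0=G-v$, which is $G'$ (0-extension) or $G'-ab$ (1-extension). It is connected: in the second case $G'$ has at least the three vertices $a,b,c$, so Fact 2 applies. Put $h(v)=T\notin h(V')$.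

Let $(\eta,\zeta)$ be a solution for $G$ with $\eta|_{V'}\in\langle\mathbf 1,h\rangle$. By (1) we may subtract $\alpha h+\beta$ and assume $\eta|_{V'}=0$. Then $h_e\zeta_e=0$ and so $\zeta_e=0$ on $E(G_0)$; thus $\zeta$ is constant on $V'$, and without loss of generality $0$. The edges $va,vb$ give $\eta(v)^2=(T-h(a))\zeta(v)=(T-h(b))\zeta(v)$. Since $h(a)\neq h(b)$, $\zeta(v)=0$ and $\eta(v)=0$. So the original $\eta$ lies in $\langle\mathbf 1,h\rangle$.

For a 0-extension, every solution restricts to a solution for $G'$, so $(\star)$ for $G'$ puts us in the trivial case, and any $T\notin h(V')$ works. From now on we treat a 1-extension, $G_0=G'-ab$.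

**Step 3: only finitely many nontrivial solutions on $G_0$, up to the symmetries.** This will leave finitely many bad values for $T$. Let $A=\mathbb C^{V'}/\langle\mathbf 1,h\rangle$ and
$$\mathfrak B=\{[\eta]\in A:\ \sum_e z_e\eta_e^2/h_e=0\ \text{ for all } z\in Z(G_0)\}.$$
This is well defined: replacing $\eta$ by $\eta+\alpha h+\beta$ changes $(\eta_e^2/h_e)_e$ by $(2\alpha\eta_e+\alpha^2h_e)_e\in L(G_0)$. Since $Z(G_0)^\perp=L(G_0)$, we have $[\eta]\in\mathfrak B$ iff there is $\zeta\in\mathbb C^{V'}$ with $\eta_e^2=h_e\zeta_e$ on $E(G_0)$; this $\zeta$ is unique up to a constant, $G_0$ being connected.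

Let $z^0\in Z(G')$ be a cycle through $ab$, which exists as $G'-ab$ is connected. Then $Z(G')=Z(G_0)\oplus\mathbb Cz^0$. Put $\Delta(\eta)=\sum_ez^0_e\eta_e^2/h_e$. As $z^0$ annihilates $L(G')$, replacing $\eta$ by $\eta+\alpha h+\beta$ does not change $\Delta(\eta)$, so $\Delta$ is a quadratic form on $A$. If $[\eta]\in\mathfrak B$ and $\Delta(\eta)=0$, then $(\eta_e^2/h_e)\in Z(G')^\perp=L(G')$, so $\eta$ satisfies the hypothesis of $(\star)$ for $G'$ and $[\eta]=0$. Thus the projective algebraic set $\mathbb P(\mathfrak B)$ misses the locus $\Delta=0$. A projective set of positive dimension meets every hypersurface, so $\mathbb P(\mathfrak B)$ is finite (and empty if $\Delta\equiv 0$). Choose representatives $\eta^1,\dots,\eta^k$ of its points, with corresponding $\zeta^i$. By $(\star)$ for $G'$, $(\eta^i_{ab})^2\ne h_{ab}\zeta^i_{ab}$ for each $i$.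

**Step 4: for each $i$, only finitely many positions of the new vertex.** Fix $i$, put $P_u=(h(u),\eta^i(u),\zeta^i(u))$ and $q(x,y,z)=y^2-xz$, a nondegenerate form on $\mathbb C^3$, and write $q(\cdot,\cdot)$ for its bilinear form. Then $q(P_b-P_a)\neq0$. We claim that at most two points $\Pi$ satisfy $q(\Pi-P_a)=q(\Pi-P_b)=q(\Pi-P_c)=0$. Put $X=\Pi-P_a$, $r=P_b-P_a$, $s=P_c-P_a$, so $q(r)\ne0$. The equations become
$$q(X)=0,\qquad 2q(X,r)=q(r),\qquad 2q(X,s)=q(s).$$
Suppose $s=\kappa r$. Comparing first coordinates, $\kappa\ne0,1$ because $h(a),h(b),h(c)$ are distinct. Then $\kappa q(r)=2q(X,s)=q(s)=\kappa^2q(r)$, a contradiction; there is no solution. Suppose $r,s$ are independent. The two linear equations are independent, as $q$ is nondegenerate, and define a line $\Lambda=\{X_0+tk\}$. On $\Lambda$, $q=q(X_0)+2tq(X_0,k)+t^2q(k)$. Either this has at most two zeros, or $q(k)=q(X_0,k)=q(X_0)=0$. In the latter case $\langle X_0,k\rangle$ is totally isotropic in a nondegenerate 3-dimensional space, hence of dimension 1. So $X_0$ is a multiple of $k$, $0\in\Lambda$, and $q(r)=2q(0,r)=0$, a contradiction.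

**Step 5: choice of $T$.** We now finish the induction. Let $T_i$ be the finite set of first coordinates of the points $\Pi$ of Step 4, and choose $T\notin h(V')\cup\bigcup_iT_i$. Let $(\eta,\zeta)$ be a solution for $G$. If $[\eta|_{V'}]=0$, we are in the trivial case. Otherwise $[\eta|_{V'}]\in\mathfrak B\setminus0$, so $\eta|_{V'}=c\eta^i+\alpha h+\beta$ with $c\ne0$. By (1) and uniqueness of $\zeta$ up to a constant, $\zeta|_{V'}=c^2\zeta^i+2c\alpha\eta^i+\alpha^2h+\gamma$. Define $y,z$ by
$$\eta(v)=cy+\alpha T+\beta,\qquad \zeta(v)=c^2z+2c\alpha y+\alpha^2T+\gamma .$$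
By (1) applied to the edges $va,vb,vc$, the point $\Pi=(T,y,z)$ satisfies $c^2q(\Pi-P_u)=0$ for $u=a,b,c$. So $T\in T_i$, a contradiction. $\square$

Adding a constant to $h$ does not affect $(\star)$, so we may take $h(v_1)=0$. With this $h$, $Q(\eta)=0$ forces $\eta\in H\cap\langle\mathbf 1,h\rangle=0$. The components of $Q$ are $n-2$ quadratic forms in $n-2$ variables with no common nontrivial zero, so $\mathbb C[H]$ is a finite module over the algebra they generate (Nullstellensatz and graded Nakayama). Therefore $Q$ is finite and surjective and its $n-2$ components are algebraically independent.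

## The monodromy of $Q$ inside the monodromy of $f$

**Lemma 2.** Let $G$ be isostatic, $n\ge3$, with $h$ as in Lemma 1 and $h(v_1)=0$. Then $\Gamma(Q)$ is isomorphic to a quotient of a subgroup of $\Gamma(f_G)$.

*Proof.* **Step 1: a family joining $f$ to its limit.** For $\varepsilon\ne0$ the map $\psi_\varepsilon:\Xi\times H\to P$, $(\xi,\eta)\mapsto p$ with $p(v)=(\varepsilon\eta(v),h(v)+\varepsilon^2\xi(v))$, is an affine isomorphism. (The pinning holds as $\eta,\xi,h$ vanish at $v_1$ and $\eta$ at $v_2$, and both sides have dimension $2n-3$.) Put
$$g_\varepsilon:=\varepsilon^{-2}\bigl(f\circ\psi_\varepsilon-(h_e^2)_e\bigr)=\bigl(\eta_e^2+2h_e\xi_e+\varepsilon^2\xi_e^2\bigr)_e,$$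
so $\Gamma(g_\varepsilon)\cong\Gamma(f)$ for $\varepsilon\ne0$. Define $g_0$ by the right-hand side with $\varepsilon=0$.

**Step 2: $g_0$ is $\mathrm{id}\times Q$ in suitable coordinates.** This makes the elimination of $\xi$ precise. Let $\pi:\mathbb C^E\to Z(G)^*$, $\pi(c)(z)=\sum z_ec_e/h_e$. It is dual to the injective map $z\mapsto(z_e/h_e)$, so it is surjective. Its kernel is $\{(h_e\varphi_e)_e\}=\kappa(\Xi)$, where $\kappa(\xi)=(2h_e\xi_e)_e$ is injective on $\Xi$, since $G$ is connected. Choose a complement $C'$ of $\ker\pi$ and write $(\eta_e^2)_e=\kappa(a(\eta))+b(\eta)$ with $a:H\to\Xi$ polynomial, $b(\eta)\in C'$ and $\pi b=Q$. Then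
$$g_0(\xi-a(\eta),\eta)=\kappa(\xi)+(\pi|_{C'})^{-1}Q(\eta).$$
So up to isomorphisms of source and target, $g_0$ is $\mathrm{id}_\Xi\times Q$. Hence $g_0$ is finite and $\Gamma(g_0)\cong\Gamma(Q)$.

**Step 3: a compact region carrying all of $\Gamma(g_0)$.** We need compactness to compare $g_0$ and $g_\varepsilon$. Let $U_0\subset\mathbb C^E$ be a nonempty Zariski open set over which $g_0$ is a finite étale covering. Choose finitely many loops in $U_0$ with a common base point that generate $\Gamma(g_0)$. Cover their union by finitely many balls, each meeting it, with closures in $U_0$. The union $N$ of the balls is connected and open, with compact closure $\mathcal K\subset U_0$, and $\pi_1(N)$ maps onto $\Gamma(g_0)$. As $g_0$ is finite, hence proper, $W:=g_0^{-1}(\mathcal K)$ is compact. $Dg_0$ is invertible on $W$; let $\|Dg_0(w)^{-1}\|\le C$ there. Since $Dg_\varepsilon(w')$ is continuous in $(\varepsilon,w')$, hence uniformly continuous on compact sets, there are $\rho,\varepsilon_0>0$ with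
$$\|Dg_\varepsilon(w')-Dg_0(w)\|\le\tfrac1{2C}\qquad(w\in W,\ |w'-w|\le2\rho,\ |\varepsilon|\le\varepsilon_0),$$
and, after decreasing $\varepsilon_0$, $|g_\varepsilon(w)-g_0(w)|<\rho/(2C)$ for $w\in W$, $|\varepsilon|\le\varepsilon_0$.

**Step 4: every solution of $g_0$ moves to a nearby solution of $g_\varepsilon$.** Let $w\in W$, $A=Dg_0(w)$, $|\varepsilon|\le\varepsilon_0$.

1. For $w',w''$ in the closed ball $\bar B(w,2\rho)$, integrating $Dg_\varepsilon-A$ along the segment between them gives
$$|g_\varepsilon(w')-g_\varepsilon(w'')|\ge|A(w'-w'')|-\tfrac1{2C}|w'-w''|\ge\tfrac1{2C}|w'-w''|.$$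
So $g_\varepsilon$ is injective on $\bar B(w,2\rho)$.
2. Let $\Phi(w')=w'-A^{-1}(g_\varepsilon(w')-g_0(w))$. Its derivative $A^{-1}(A-Dg_\varepsilon(w'))$ has norm at most $\frac12$, so $\Phi$ is a contraction with constant $\frac12$ on $\bar B(w,\rho)$, and there $|\Phi(w')-w|\le\frac\rho2+C|g_\varepsilon(w)-g_0(w)|<\rho$. So $\Phi$ has a fixed point $s_\varepsilon(w)$ in the open ball $B(w,\rho)$, that is, $g_\varepsilon(s_\varepsilon(w))=g_0(w)$. By 1 it is the only solution in $\bar B(w,2\rho)$.
3. $s_\varepsilon:W\to\Xi\times H$ is continuous: if $w_j\to w$ in $W$, every limit point $w^*$ of the bounded sequence $s_\varepsilon(w_j)$ satisfies $|w^*-w|\le\rho$ and $g_\varepsilon(w^*)=g_0(w)$, so $w^*=s_\varepsilon(w)$.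
4. $s_\varepsilon$ is injective on each fibre of $g_0$ over $\mathcal K$: by 1 with $\varepsilon=0$, distinct points of such a fibre have distance greater than $2\rho$, so the open $\rho$-balls around them are disjoint.

**Step 5: transport of monodromy.** We now compare the two groups. Fix $\varepsilon\ne0$ with $|\varepsilon|\le\varepsilon_0$, and let $D_\varepsilon\subset\mathbb C^E$ be a proper closed algebraic subset outside which $g_\varepsilon$ is a finite covering. By Fact 5, $N\setminus D_\varepsilon$ is connected and $\pi_1(N\setminus D_\varepsilon,c)\to\pi_1(N,c)$ is surjective for $c\in N\setminus D_\varepsilon$. So $\pi_1(N\setminus D_\varepsilon,c)$ still acts on $g_0^{-1}(c)$ through the whole group $\Gamma(g_0)$. If $w(t)$ is a $g_0$-lift of a loop in $N\setminus D_\varepsilon$ based at $c$, then $s_\varepsilon(w(t))$ is the $g_\varepsilon$-lift starting at $s_\varepsilon(w(0))$. So the image of $\pi_1(N\setminus D_\varepsilon,c)$ in $\Gamma(g_\varepsilon)$ preserves the set $s_\varepsilon(g_0^{-1}(c))$ and, $s_\varepsilon$ being injective on $g_0^{-1}(c)$, acts on it as $\Gamma(g_0)$. Thus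 $\Gamma(Q)\cong\Gamma(g_0)$ is a quotient of a subgroup of $\Gamma(g_\varepsilon)\cong\Gamma(f)$. $\square$

In Example 1, the four placements of the triangle shrink to two solutions in the limit: the sign of $y_2$ is lost, as $y_2$ stays near $h(v_2)$. This is why we get a quotient of a subgroup only.

## Nilpotent monodromy forces a reflection

A *reflection* is a finite-order element of $GL(H)$ whose fixed space is a hyperplane.

**Lemma 3.** Let $H$ be a complex vector space of dimension $k\ge2$. Let $\mathcal R$ be a finite-dimensional space of quadratic forms on $H$ with no common zero except $0$. Assume $\mathcal R=\mathcal S\oplus\mathbb Ct$ with $t$ transcendental over the field $\mathbb C(\mathcal S)$. Let $F=\mathbb C(H)$ and $K=\mathbb C(\mathcal R)\subset F$. If the Galois group of the normal closure of $F/K$ is nilpotent, then there is a reflection $\tau\in GL(H)$ with $r\circ\tau=r$ for all $r\in\mathcal R$.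

Without reflections, the quotient of $H$ by its deck group is branched only in codimension 2. Then vector fields and maps lift from the quotient to $H$, where homogeneity leaves them no room.

*Proof.* **Step 1: deck transformations are linear.** Let $R:H\to\mathcal R^*$ be the evaluation map. $\mathbb C[H]$ is finite over $\mathbb C[\mathcal R]$ and normal, so it is the integral closure of $\mathbb C[\mathcal R]$ in $F$, and $F/K$ is finite. Since $R$ is homogeneous quadratic with $R^{-1}(0)=0$, compactness of the unit sphere gives $c_1,c_2>0$ with $c_1|\eta|^2\le|R(\eta)|\le c_2|\eta|^2$. Hence: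

(a) *A holomorphic map $\tau:H\to H$ with $R\circ\tau=R$ is linear and invertible.* Indeed $c_1|\tau(\eta)|^2\le|R(\tau\eta)|=|R(\eta)|\le c_2|\eta|^2$, so $|\tau(\eta)|\le(c_2/c_1)^{1/2}|\eta|$ and $\tau$ is linear by Cauchy's estimates. If $\tau\eta=0$, then $R(\eta)=0$, so $\eta=0$.

Every element of $D:=\operatorname{Aut}(F/K)$ preserves the integral closure $\mathbb C[H]$, so it comes from a polynomial automorphism $\tau$ of $H$ with $R\tau=R$, which is linear by (a). Thus $D$ is identified with the finite group $\{\tau\in GL(H):R\tau=R\}$.

**Step 2: what it means to have no reflection.** We assume from now on that $D$ contains no reflection, and aim at a contradiction. Then $\mathcal B=\bigcup_{1\ne\tau\in D}\operatorname{Fix}(\tau)$ has codimension $\ge2$. Let $\varpi:H\to H/D=\operatorname{Spec}\mathbb C[H]^D$ be the finite quotient map and $H^\circ=H\setminus\mathcal B$. $D$ acts freely on $H^\circ$, so $\varpi$ is étale on $H^\circ$. The set $\mathcal B$ is $D$-stable, so $\varpi(H^\circ)=(H/D)\setminus\varpi(\mathcal B)$ is open and smooth, and $H^\circ=\varpi^{-1}(\varpi(H^\circ))\to\varpi(H^\circ)$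 is a covering with group $D$.

**Step 3: the case $F^D=K$.** Here we lift the derivation $\partial/\partial t$ to $H$ and see that its degree is impossible. Let $S=\mathbb C[\mathcal S]$, with normalization $\tilde S$. Since $\mathbb C[\mathcal R]=S[t]$ and $K=\operatorname{Frac}(S)(t)$, the integral closure of $\mathbb C[\mathcal R]$ in $K$ is $\tilde S[t]$: this ring is integral over $S[t]$, has fraction field $K$, and is normal, being a polynomial ring over a normal domain. So $\mathbb C[H]^D=\mathbb C[H]\cap K=\tilde S[t]$. Let $\partial=\partial/\partial t$ be the derivation of $K$ over $\operatorname{Frac}(S)$ with $\partial t=1$. It preserves $\tilde S[t]=\mathbb C[H]^D$, and it extends uniquely to the finite extension $F$ (characteristic 0).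

Let $\ell$ be a linear form on $H$ and $x\in H^\circ$. Put $\mathcal O=\mathcal O_{H/D,\varpi(x)}$ and $\mathcal O'=\mathcal O_{H,x}$. By the quotient rule, $\partial$ maps $\mathcal O$ to $\mathcal O$; it is thus an $\mathcal O$-linear map $\Omega_{\mathcal O/\mathbb C}\to\mathcal O$. As $\varpi$ is étale at $x$, $\Omega_{\mathcal O'/\mathbb C}\cong\mathcal O'\otimes_{\mathcal O}\Omega_{\mathcal O/\mathbb C}$, so by base change $\partial$ extends to a derivation $\mathcal O'\to\mathcal O'$. By uniqueness of the extension to $F$, this is the restriction of $\partial$. So $\partial\ell\in\mathcal O_{H,x}$ for all $x\in H^\circ$, and since $\operatorname{codim}\mathcal B\ge2$, $\partial\ell\in\mathbb C[H]$.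

Now use scaling. For $c\in\mathbb C^*$ let $(\lambda_c^*\varphi)(\eta)=\varphi(c\eta)$. It preserves $\operatorname{Frac}(S)$ and sends $t$ to $c^2t$. So $(\lambda_c^*)^{-1}\partial\lambda_c^*$ and $c^2\partial$ are derivations of $K$ over $\operatorname{Frac}(S)$ with the same value $c^2$ at $t$. They agree on $K$, hence on $F$ by uniqueness. Applied to $\ell$ this gives $c\,\partial\ell=c^2\lambda_c^*(\partial\ell)$, that is, $(\partial\ell)(c\eta)=c^{-1}(\partial\ell)(\eta)$ for all $c\in\mathbb C^*$. A polynomial with this property is $0$, so $\partial\ell=0$. The linear forms generate $F$ over $\mathbb C$, so $\partial=0$ on $F$, contradicting $\partial t=1$.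

**Step 4: the case $F^D\ne K$.** Here nilpotency produces a symmetry of $H/D$, which we lift to a deck transformation that $D$ should already have contained. Let $\Omega$ be the normal closure of $F/K$, $\Gamma=\operatorname{Gal}(\Omega/K)$, and $\Delta=\operatorname{Gal}(\Omega/F^D)\subsetneq\Gamma$. As $\Gamma$ is nilpotent, there is $\theta\in N_\Gamma(\Delta)\setminus\Delta$. Normalizing $\Delta$, it maps $F^D=\Omega^\Delta$ to itself, and as $\theta\notin\Delta$ it restricts to a nontrivial automorphism of $F^D$ over $K$. This preserves $\mathbb C[H]^D=\mathbb C[H]\cap F^D$, the integral closure of $\mathbb C[\mathcal R]$ in $F^D$. Hence it gives a nontrivial automorphism, again called $\theta$, of the variety $H/D$ with $\bar R\theta=\bar R$, where $R=\bar R\varpi$.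

Let $\mathcal E=\varpi^{-1}\bigl(\varpi(H^\circ)\cap\theta^{-1}(\varpi(H^\circ))\bigr)$. Its complement $\mathcal B\cup\varpi^{-1}\theta^{-1}\varpi(\mathcal B)$ is closed algebraic of codimension $\ge2$, since $\varpi$ is finite. So $\mathcal E$ is connected and simply connected by Fact 5. Hence $\theta\varpi:\mathcal E\to\varpi(H^\circ)$ lifts through the covering $H^\circ\to\varpi(H^\circ)$ to a map $\tilde\theta:\mathcal E\to H^\circ$ with $\varpi\tilde\theta=\theta\varpi$. It is holomorphic, since the covering is a local biholomorphism. By Hartogs, $\tilde\theta$ extends holomorphically to $H$, and $R\tilde\theta=\bar R\varpi\tilde\theta=\bar R\theta\varpi=\bar R\varpi=R$ on $\mathcal E$, hence on $H$. By (a), $\tilde\theta\in D$. So $\varpi\tilde\theta=\varpi$, and $\theta=\mathrm{id}$ on the dense set $\varpi(\mathcal E)$, a contradiction. $\square$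

**Example 3.** On $\mathbb C^3$ take the span $\mathcal R$ of $x^2+4yz$, $y^2+4zx$, $z^2+4xy$. At a common zero, multiplying $x^2=-4yz$, $y^2=-4zx$, $z^2=-4xy$ gives $x^2y^2z^2=-64x^2y^2z^2$, so one coordinate, say $x$, is $0$, and then $y^2=z^2=0$. So there is no common nontrivial zero, the three forms are algebraically independent, and the hypotheses on $\mathcal R$ hold.

Does a reflection preserve these forms? Suppose $\tau$ fixes a hyperplane $H_+$ and $\tau\eta'=\lambda\eta'$ with $\lambda\ne1$, $\eta'\ne0$. For each form, with bilinear form $B$, and $\eta\in H_+$, invariance gives $B(\eta,\eta')=B(\tau\eta,\tau\eta')=\lambda B(\eta,\eta')$, so $B(\cdot,\eta')$ vanishes on $H_+$. So with $\eta'=(x,y,z)$ the three functionals $B_i(\cdot,\eta')$, which are the rows of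
$$\begin{pmatrix}x&2z&2y\\2z&y&2x\\2y&2x&z\end{pmatrix},$$
are all multiples of one functional. The principal $2\times2$ minors give $xy=4z^2$, $xz=4y^2$, $yz=4x^2$. Multiplying, $x^2y^2z^2=64x^2y^2z^2$, so again one coordinate is $0$ and then all are. There is no reflection, and Lemma 3 shows that the Galois group of this extension is not nilpotent, although its degree is $2^3$. The test for reflections was pure linear algebra. We now run it on a graph.

## Reflections and vertex connectivity

**Lemma 4.** Let $G$ be a 3-connected graph on $n$ vertices, $h:V\to\mathbb C$ injective, $\eta'\in\mathbb C^V\setminus\langle\mathbf 1,h\rangle$, $\mu_e=\eta'_e/h_e$, $M=\operatorname{diag}(\mu_e)$, $L=L(G)$. Then $\dim(L+ML)\ge n+1$.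

*Proof.* **Step 1: a vertex with non-constant $\mu$ around it.** We shall cut $G$ at such a vertex. For all $u\ne v$, $G-v$ and $G-v-u$ are connected, and all degrees are $\ge3$. If $\mu$ were constant, $=\alpha$, then $\eta'-\alpha h$ would be constant, a contradiction. If $\mu$ were constant on each star, it would be constant, as $G$ is connected. So some vertex $v$ has two incident edges with different $\mu$. Let $E_v$ be the star of $v$, $E'=E\setminus E_v$, $L'=L(G-v)$, so $\dim L'=n-2$, and $M'=M|_{E'}$. Restriction to $E'$ maps $L$ onto $L'$ and $ML$ onto $M'L'$.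

**Step 2: $\mu$ is not constant on $E'$.** Here we gain one dimension on $E'$ and two on the star. First, $M'L'\not\subset L'$. Otherwise, for each vertex $u$ of $G-v$, let $b_u\in L'$ be the vector of the indicator function of $u$. Then $M'b_u\in L'$ is supported on the star of $u$ in $G-v$, so it comes from a function that is constant on the vertices of the connected graph $G-v-u$. Hence $M'b_u$ is a multiple of $b_u$, i.e. $\mu$ is constant on that star. As $G-v$ is connected, $\mu$ would be constant on $E'$, a contradiction. So $\dim(L'+M'L')\ge n-1$. Restriction maps $L+ML$ onto $L'+M'L'$, and its kernel contains $b$ and $Mb$, where $b\in L$ is the vector of the indicator of $v$. These are independent, since $\mu$ is not constant on $E_v$ and $b$ has entries $\pm1$ there. So $\dim(L+ML)\ge(n-1)+2=n+1$.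

**Step 3: $\mu\equiv\alpha$ on $E'$.** Here the whole star is gained. As $G-v$ is connected, $\eta'=\alpha h+\beta$ on $V\setminus v$ for some $\beta$, and $s:=\eta'(v)-\alpha h(v)-\beta\ne0$, since $\eta'\notin\langle\mathbf1,h\rangle$. For $e=vu$, $\mu_e-\alpha=s/(h(v)-h(u))\ne0$, while $\mu_e-\alpha=0$ on $E'$. The values of $\varphi$ at the neighbors of $v$ are arbitrary, so $(M-\alpha)L$ is the space $\mathbb C^{E_v}$ of all vectors supported on $E_v$. Hence $L+ML=L+(M-\alpha)L\supset\mathbb C^{E_v}$, and it restricts onto $L'$ on $E'$. Thus $\dim(L+ML)\ge\deg(v)+n-2\ge n+1$. $\square$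

The bound needs the connectivity. In Example 2, let $\eta'$ be the indicator of vertex $3$. Then $\mu$ vanishes off the star of $3$, we are in the situation of Step 3 with $\deg(v)=2$, and $L+ML=L+\mathbb C^{E_v}$ has dimension $2+(n-2)=n$.

**Lemma 5.** Let $G$ be 3-connected, $h$ injective, $h(v_1)=0$, and $H=\{\eta\in\mathbb C^V:\eta(v_1)=\eta(v_2)=0\}$. For $z\in Z(G)$ let $Q_z(\eta)=\sum_ez_e\eta_e^2/h_e$. No reflection $\tau\in GL(H)$ satisfies $Q_z\circ\tau=Q_z$ for all $z\in Z(G)$.

*Proof.* Suppose $\tau$ exists; we turn it into a small space $L+ML$. Let $H_+$ be its fixed hyperplane and $\tau\eta'=\lambda\eta'$ with $\lambda\ne1$, $\eta'\neq0$ (a finite-order map is diagonalizable). The bilinear form $B_z(\eta,\vartheta)=\sum z_e\eta_e\vartheta_e/h_e$ of $Q_z$ is $\tau$-invariant, so for $\eta\in H_+$ we have $B_z(\eta,\eta')=\lambda B_z(\eta,\eta')$, i.e. $B_z(\eta,\eta')=0$ for all $z$. Hence $(\eta_e\eta'_e/h_e)_e\in Z(G)^\perp=L:=L(G)$. With $\mu_e=\eta'_e/h_e$ and $M=\operatorname{diag}(\mu_e)$ this says that $M$ maps $(\eta_e)$ into $L$ for every $\eta\in H_+$. Also $M(h_e)=(\eta'_e)\in L$.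

Now $H\cap\mathbb Ch=0$ as $h(v_2)\neq0$, and all functions in $H\oplus\mathbb Ch$ vanish at $v_1$, so $(H\oplus\mathbb Ch)\cap\mathbb C\mathbf 1=0$. So $\varphi\mapsto(\varphi_e)$ is an isomorphism $H\oplus\mathbb Ch\to L$, both having dimension $n-1$. Thus $M$ maps a subspace of codimension 1 of $L$, the image of $H_+\oplus\mathbb Ch$, into $L$, and $\dim(L+ML)\le n$. As $0\ne\eta'\in H$ and $H\cap\langle\mathbf 1,h\rangle=0$, $\eta'\notin\langle\mathbf 1,h\rangle$. This contradicts Lemma 4. $\square$

## Proof of Theorem 1

Let $G$ be isostatic and 3-connected, so $k=n-2\ge2$. Suppose the Galois group of the normal closure of $\mathbb Q(p)/\mathbb Q(d_G(p))$ is nilpotent.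

**Step 1: pass to $Q$.** Subgroups and quotients of nilpotent groups are nilpotent. So $\Gamma(f_G)$ is nilpotent by Fact 4, and so is $\Gamma(Q)$ by Lemma 2, with $h$ from Lemma 1 translated so that $h(v_1)=0$.

**Step 2: obtain a reflection.** Let $\mathcal R=\{Q_z:z\in Z(G)\}$. It has no common zero except $0$, and it has a basis of $n-2$ algebraically independent forms. So $\mathcal R=\mathcal S\oplus\mathbb Ct$ as in Lemma 3, with $t$ any basis element and $\mathcal S$ the span of the others. By Fact 3 the Galois group in Lemma 3 is $\Gamma(Q)$, so there is a reflection $\tau$ with $Q_z\tau=Q_z$ for all $z\in Z(G)$.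

**Step 3: contradiction.** This contradicts Lemma 5. So the Galois group is not nilpotent. In particular it is not a 2-group, and by Fact 4 $G$ is not quadratically solvable. $\blacksquare$

For the prism of the opening section, square roots do not suffice.

## Redundant rigidity: proof of Theorem 2

The smallest case is $K_4$: it is 3-connected, and deleting any edge leaves a rigid graph, so the theorem says that it is q.s.

**Proof of "if".** Let $G$ be 3-connected and redundantly rigid.

**Step 1: all pairwise distances are rational in the given ones.** By Jackson–Jordán (*Connected rigidity matroids and unique realizations of graphs*, 2005) $G$ is generically globally rigid in $\mathbb R^2$, hence in $\mathbb C^2$ by Gortler–Thurston (*Generic global rigidity in complex and pseudo-Euclidean spaces*, 2014): a framework equivalent to a generic one is congruent to it, i.e. all pairwise distances agree. Let $p$ be generic and pinned. It is congruent to a generic unpinned framework $\tilde p$: apply a rotation and a translation with parameters algebraically independent over $\mathbb Q(p)$. (The translation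 can be read off from $\tilde p(v_1)$, then $p(v_2)_y$ from $d_{v_1v_2}$ up to sign, then the rotation, then $p$. So $\mathbb Q(\tilde p)$ has transcendence degree $(2n-3)+3=2n$.) As $G$ is rigid, $p$ is algebraic over $\mathbb Q(d_G(p))$. Every conjugate of $p$ over $\mathbb Q(d_G(p))$ is equivalent, hence congruent, to $p$. So every $d_{uv}(p)$, $u,v\in V$, equals all its conjugates and lies in $\mathbb Q(d_G(p))$.

**Step 2: coordinates from all distances.** We check that two square roots suffice. First, $p(v_2)_y$ is a square root of $d_{v_1v_2}$. Next, $d_{v_1v}-d_{v_2v}=2p(v)_yp(v_2)_y-p(v_2)_y^2$ makes each $p(v)_y$ rational in the $d_{uv}$ and $p(v_2)_y$. For one $w\ne v_1,v_2$, $p(w)_x$ is a square root of $d_{v_1w}-p(w)_y^2$, and it is nonzero. For any other $v$, $p(v)_x^2=d_{v_1v}-p(v)_y^2$ is known, and expanding $d_{wv}$ determines $p(v)_xp(w)_x$, hence $p(v)_x$, rationally. So $G$ is q.s.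

**Proof of "only if".** Let $G$ be 3-connected, rigid, not redundantly rigid, and suppose $G$ is q.s. The graph need not be isostatic, so the plan is to find a q.s. isostatic graph $G^*$, which feeds Lemmas 1 and 2, and a 3-connected graph $G^+\supseteq G\cup G^*$, to which Lemma 5 applies.

**Step 1: rigid pieces.** This decomposes the part of $G$ that is not critical. Let $J\ne\emptyset$ be the set of edges $e$ with $G-e$ not rigid (the coloops), and fix $e\in J$. By the Lovász–Yemini rank formula (1982) there is a partition $E_1,\dots,E_m$ of $E\setminus J$ into nonempty sets with $r(E\setminus J)=\sum(2|X_i|-3)$, $X_i=V(E_i)$ (with $m=0$ if $E=J$). Since $r(E\setminus J)\le\sum r(E_i)\le\sum(2|X_i|-3)$, each $E_i$ has rank $2|X_i|-3$. So $\operatorname{span}(E_i)=\operatorname{span}(K(X_i))$, where $K(X)$ is the complete graph on $X$. Let $T_i$ be a *2-tree* on $X_i$, i.e. a graph built from $K_2$ by repeatedly joining a new vertex to two adjacent vertices. It is isostatic, being built by 0-extensions, and has the same span. Put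
$$G^*=\bigl(V,\ \bigcup E(T_i)\cup J\bigr),\qquad G^+=\bigl(V,\ \bigcup E(K(X_i))\cup J\bigr)\supseteq G\cup G^* .$$

**Step 2: $G^*$ is isostatic.** It has the same span as $G$. Since the elements of $J$ are coloops, $r(E)=r(E\setminus J)+|J|$, so $G^*$ has at most $\sum(2|X_i|-3)+|J|=r(E)=2n-3$ edges. Having rank $2n-3$, it has exactly that many, and they are independent.

**Step 3: $G^*$ is q.s.** We pass from the distances of $G^*$ to those of $G$ by square roots. Let $p$ be generic. Move $p|_{X_i}$ by a congruence so that the first edge $ab$ of $T_i$ is placed at $(0,0),(0,s)$, $s^2=d_{ab}$. Each further vertex is joined to two located vertices, whose distance is nonzero, hence is located by a linear and a quadratic equation as in the first section. So all $d_{uv}(p)$ with $u,v\in X_i$ lie in a 2-tower over $\mathbb Q(d_{T_i}(p))$. Hence $d_G(p)$ lies in a 2-tower over $\mathbb Q(d_{G^*}(p))$, and so does $p$, as $G$ is q.s.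

**Step 4: $G^+$ is 3-connected, and $G^+-e$ is not rigid.** The first holds since $G^+$ contains $G$ on the same vertex set. For the second, $e\notin K(X_i)$, as otherwise $e\in\operatorname{span}(E_i)\subset\operatorname{span}(E\setminus e)$. So $G^+-e$ has the same span as $G-e$, of rank $2n-4$.

**Step 5: a space of quadrics for $G^+$.** We prepare for Lemma 3. Take $h$ from Lemma 1 for $G^*$ with $h(v_1)=0$. By Fact 4 and Lemma 2, $\Gamma(Q_{G^*})$ is a 2-group. Let $\mathcal R=\{Q_z:z\in Z(G^+)\}$. As $Z(G^*)\subset Z(G^+)$ (extension by zero), $\mathcal R$ has no common zero except $0$. Also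
$$\mathbb C(Q_z:z\in Z(G^*))\subset\mathbb C(\mathcal R)\subset\mathbb C(H).$$
The normal closure of $\mathbb C(H)$ over the left field is Galois over $\mathbb C(\mathcal R)$ and contains $\mathbb C(H)$. So the Galois group of the normal closure of $\mathbb C(H)/\mathbb C(\mathcal R)$ is a quotient of a subgroup of $\Gamma(Q_{G^*})$, hence a 2-group.

**Step 6: the transcendental direction.** The critical edge $e$ supplies $t$. Let $\mathcal S=\{Q_z:z\in Z(G^+-e)\}$ and $t=Q_{z^0}$ with $z^0\in Z(G^+)$, $z^0_e\ne0$; this exists as $G^+-e$ is connected. Then $\mathcal R=\mathcal S+\mathbb Ct$. We claim $\operatorname{trdeg}\mathbb C(\mathcal S)\le n-3$. The derivative of $Q_z$ at $\eta$ in direction $\vartheta$ is $2B_z(\eta,\vartheta)$, where $B_z(\eta,\vartheta)=\sum z_{e'}\eta_{e'}\vartheta_{e'}/h_{e'}$. By the Jacobian criterion it suffices that for every $\eta\in H$ some $0\neq\vartheta\in H$ has $B_z(\eta,\vartheta)=0$ for all $z\in Z(G^+-e)$. This means $(\eta_{e'}\vartheta_{e'}/h_{e'})\in L(G^+-e)$, i.e.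
$$h_{e'}\varphi_{e'}=\eta_{e'}\vartheta_{e'}\quad\text{on }E(G^+-e)\text{ for some }\varphi .$$
This says that $(\varphi,-\vartheta)$ is an infinitesimal motion of the framework $u\mapsto(h(u),\eta(u))$ of $G^+-e$. By Step 4 the rigidity matrix has rank at most $2n-4$ at every framework, so the space of these motions is at least 4-dimensional. Those with $\vartheta=\alpha h+\beta$ satisfy $\varphi_{e'}=\alpha\eta_{e'}$, so $\varphi=\alpha\eta+\gamma$, and they form a 3-dimensional space. So some motion has $\vartheta\notin\langle\mathbf 1,h\rangle$. Subtracting the motion belonging to a suitable $\alpha h+\beta$ makes $\vartheta$ vanish at $v_1,v_2$ (possible as $h(v_1)\ne h(v_2)$), and we get $0\ne\vartheta\in H$.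

Since $\mathbb C[H]$ is finite over $\mathbb C[\mathcal R]$, $\operatorname{trdeg}\mathbb C(\mathcal R)=n-2$. So $t$ is transcendental over $\mathbb C(\mathcal S)$; in particular the sum $\mathcal R=\mathcal S+\mathbb Ct$ is direct.

**Step 7: contradiction.** Lemma 3, with $k=n-2\ge2$, gives a reflection preserving all $Q_z$, $z\in Z(G^+)$. This contradicts Lemma 5 for the 3-connected graph $G^+$. $\blacksquare$

## Gluing along pairs: proof of Theorem 3

**Step 1: pinning does not matter.** We want to pin pieces of a graph at their common vertices. Let $p$ be a generic framework of an isostatic graph $G$ pinned at $(v_1,v_2)$. For $a\ne b$ let $(\alpha,\beta)=p(b)-p(a)$, $s^2=\alpha^2+\beta^2=d_{ab}(p)\ne0$, and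
$$\hat p(v)=\frac1s\begin{pmatrix}\beta&-\alpha\\\alpha&\beta\end{pmatrix}(p(v)-p(a)).$$
The matrix with the factor $1/s$ is orthogonal with determinant 1, $\hat p(a)=0$ and $\hat p(b)=(0,s)$. So $\hat p$ is congruent to $p$ and pinned at $(a,b)$. It is generic, since $\mathbb Q(\hat p)\supset\mathbb Q(d_G(p))$ has transcendence degree $2n-3$. Moreover $\mathbb Q(\hat p)\subset\mathbb Q(p)(s)$ with $s^2\in\mathbb Q(p)$. Applying the same construction to $\hat p$ and $(v_1,v_2)$ gives a framework obtained from $p$ by a proper rotation about $p(v_1)=0$ that takes $(0,p(v_2)_y)$ to a point $(0,\pm p(v_2)_y)$; so it is $\pm p$. Hence $\mathbb Q(p)\subset\mathbb Q(\hat p)(s')$ with $s'^2=d_{v_1v_2}\in\mathbb Q(\hat p)$. So the coordinates lie in a 2-tower over $\mathbb Q(d_G(p))$ for one pinning iff they do for the other.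

**Step 2: splitting at a 2-separation.** This undoes the gluing operation. Let $G$ be isostatic, $n\ge4$, not 3-connected. By Fact 2 $G$ is 2-connected, so $G=G_1\cup G_2$ with $V_1\cap V_2=\{a,b\}$, $n_i=|V_i|\ge3$, and $E=E_1\sqcup E_2$; if $ab\in E$, put it in $E_1$. Since $n_1+n_2=n+2$,
$$|E_1|+|E_2|=2n-3=(2n_1-3)+(2n_2-3)-1,\qquad|E_i|\le2n_i-3 .$$
So one $|E_i|$ equals $2n_i-3$ and the other $|E_j|$ equals $2n_j-4$. If $ab\in E_1$, then $V_2$ spans $|E_2|+1\le2n_2-3$ edges, so $|E_2|=2n_2-4$. If $ab\notin E$, rename so that $|E_2|=2n_2-4$. Then $G_1$ is isostatic, being independent with $2n_1-3$ edges.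

Put $G_2^+=G_2+ab$. It is independent. Otherwise $ab\in\operatorname{span}(E_2)$. If $ab\in E_1$, this contradicts independence of $E$. If $ab\notin E$, then also $ab\in\operatorname{span}(E_1)$, as $G_1$ is rigid. So there are circuits in $E_1+ab$ and $E_2+ab$ containing $ab$; they are distinct, and circuit elimination gives a circuit in $E_1\cup E_2=E$, a contradiction. Since $G_2^+$ has $2n_2-3$ edges, it is isostatic, and $G$ is the gluing of $G_1$ and $G_2^+-ab$.

**Step 3: gluings of isostatic graphs are isostatic.** So all members of $\mathcal T$ are isostatic. Let $G$ be the gluing of isostatic graphs $G_1$ and $G_2^+-ab$, where $n_i=|V_i|\ge3$. As $ab\in\operatorname{span}(E_1)$, $G$ has the same rank as $G_1\cup G_2^+$. Two rigid graphs sharing two vertices have rigid union: subtract a trivial motion so that an infinitesimal motion vanishes on $V_1$; on $V_2$ it is trivial and vanishes at two points at nonzero distance, so it is $0$. The number of edges of $G$ is $(2n_1-3)+(2n_2-3)-1=2n-3$.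

**Step 4: a Galois-theoretic tool.** It lets us add independent parameters to the base field. *If $k'/k$ is purely transcendental and $N/k$ is the normal closure of a finite extension $k(\theta)/k$ of characteristic $0$ (inside an algebraically closed field containing $k'$), then $Nk'$ is the normal closure of $k'(\theta)/k'$ and $\operatorname{Gal}(Nk'/k')\cong\operatorname{Gal}(N/k)$.* Indeed $N\cap k'=k$, since $k$ is algebraically closed in $k'$. The minimal polynomial of $\theta$ over $k$ stays irreducible over $k'$, because the coefficients of its monic factors over $k'$ lie in $N\cap k'=k$. So $\theta$ has the same conjugates over $k'$ as over $k$, and $\operatorname{Gal}(Nk'/k')\cong\operatorname{Gal}(N/N\cap k')$.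

**Step 5: $G$ is q.s. iff $G_1$ and $G_2^+$ are.** Here $G$ is a gluing as in Steps 2 and 3. Pin all three graphs at $(a,b)$, as Step 1 allows. Let $p$ be generic for $G$, $p_i=p|_{V_i}$ (generic for $G_1$ and $G_2^+$ respectively), $y=p(b)_y$, so $d_{ab}=y^2$, and $K_0=\mathbb Q(d_{E_1},d_{E_2})=\mathbb Q(d_G(p))$.

*From the pieces to $G$.* $p_1$ lies in a 2-tower over $\mathbb Q(d_{E_1})$. Then $d_{ab}=y^2$ is in that tower, and $p_2$ lies in a 2-tower over $\mathbb Q(d_{E_2},d_{ab})$. Concatenating, $p$ lies in a 2-tower over $K_0$.

*From $G$ to $G_1$.* Let $\mathcal N$ be a Galois extension of $K_0$ containing $p$ whose group is a 2-group. Let $k_1=\mathbb Q(d_{E_1})$ and let $N_1$ be the normal closure of $k_1(p_1)/k_1$, which is finite as $G_1$ is isostatic. The $2n-3$ numbers $d_{E_1},d_{E_2}$ are algebraically independent, so $K_0=k_1(d_{E_2})$ is purely transcendental over $k_1$. By Step 4, applied to a primitive element of $k_1(p_1)$, $N_1K_0$ is the normal closure of $K_0(p_1)/K_0$, hence contained in $\mathcal N$, and $\operatorname{Gal}(N_1/k_1)\cong\operatorname{Gal}(N_1K_0/K_0)$ is a 2-group.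 So $G_1$ is q.s.

*From $G$ to $G_2^+$.* Let $k_2=\mathbb Q(d_{E_2},y)$ and let $N_2$ be the normal closure of $k_2(p_2)/k_2$; $p_2$ is algebraic over $k_2$, because $d_{ab}=y^2$ and $G_2^+$ is isostatic. The coordinates of $p_1$ other than $y$ are algebraically independent over $\mathbb Q(p_2)$, which contains $k_2$. So $M:=k_2(p_1)$ is purely transcendental over $k_2$, and by Step 4 $\operatorname{Gal}(N_2/k_2)\cong\operatorname{Gal}(N_2M/M)$, where $N_2M$ is the normal closure of $M(p_2)/M$. Since $M\supset K_0$, the extension $\mathcal NM/M$ is Galois with group a subgroup of $\operatorname{Gal}(\mathcal N/K_0)$, a 2-group; it contains $p_2$, hence $N_2M$. So $\operatorname{Gal}(N_2/k_2)$ is a 2-group. As $[k_2:\mathbb Q(d_{E_2},d_{ab})]\le2$, $p_2$ lies in a 2-tower over $\mathbb Q(d_{E_2},d_{ab})=\mathbb Q(d_{G_2^+}(p_2))$. So $G_2^+$ is q.s.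

**Step 6: the two directions.** We assemble the theorem. $K_3$ is q.s. by the formulas of the first section, so by Step 5 all members of $\mathcal T$ are q.s. Conversely let $G$ be isostatic and q.s. with $n\ge3$; we induct on $n$. If $n=3$, $G=K_3$. If $n\ge4$, $G$ is not 3-connected by Theorem 1, so by Step 2 it splits into isostatic graphs $G_1,G_2^+$ with $3\le n_i<n$. Both are q.s. by Step 5, hence in $\mathcal T$ by induction, so $G\in\mathcal T$. $\blacksquare$
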